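# Bimodules over division rings with a prescribed dimension-sequence

## Every triangulated polygon comes from a bimodule

**Theorem 1.** Let $d=(d_0,\dots,d_{m-1})\in\mathcal D$, $m\ge 3$. There are division rings $F,G$ and a bimodule ${}_FM_G$ with $d_m(M)=d$. For every such $M$ one has $d^M_{i+m}=d^M_i$ for all $i\ge 0$; hence the ring $R_M=\begin{pmatrix}F&M\\0&G\end{pmatrix}$ is of finite representation type.

Let us unpack this. Let $F,G$ be division rings and ${}_FM_G$ an $F$-$G$-bimodule. We form iterated duals, always dualising on the left. Put $M(0)=M$. If $M(i)$ is an $A$-$B$-bimodule, where $\{A,B\}=\{F,G\}$, and $\dim_AM(i)<\infty$, put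
$$M(i+1)=\operatorname{Hom}_A({}_AM(i),{}_AA),$$
which is a $B$-$A$-bimodule. Put $d_i^M=\dim M(i)_B$, the *right* dimension of $M(i)$, as long as the dimensions needed are finite. A dual basis shows that the right dimension of $M(i+1)$ is the left dimension of $M(i)$. So $d_0^M=\dim M_G$, $d_1^M=\dim{}_FM$, $d_2^M=\dim{}_GM(1)$, and so on. For $m\ge1$ write $d_m(M)=(d_0^M,\dots,d_{m-1}^M)$.

The set $\mathcal D$ of *dimension-sequences*, in the sense of Dowbor, Ringel and Simson, consists of $(0,0)$ and of the following sequences of length $m\ge3$. Triangulate a convex $m$-gon with cyclically numbered vertices, and let $d_k$ be the number of triangles incident to the $k$-th vertex. A triangle gives $(1,1,1)$, a square gives $(1,2,1,2)$ and $(2,1,2,1)$. All five triangulations of a pentagon are rotations of one another and give the cyclic permutations of $(2,1,3,1,2)$. A hexagon gives, among others, $(1,3,1,3,1,3)$, $(4,1,2,2,2,1)$ and $(1,3,2,1,3,2)$. Clearly $\mathcal D$ is closed under cyclic permutation and reversal.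

Two facts of Dowbor, Ringel and Simson explain the interest. First, fact (i): $R_M$ is of finite representation type if and only if, for some $m$, $d_m(M)\in\mathcal D$ and $d^M_{i+2mt}=d^M_i$ for $i=0,\dots,m-1$ and all $t\in\mathbb N$. Second, fact (ii): if $d_m(M)\in\mathcal D$, then some $d^M_j$ equals $1$. The bimodule Artin problem of dimension-type $d\in\mathcal D$ asks whether some $M$ has $d_m(M)=d$. The paper "On right pure semisimple hereditary rings and an Artin problem" records it as open for every $d$ that is not a cyclic permutation of $(0,0)$, $(1,1,1)$, $(1,2,1,2)$, $(1,3,1,3,1,3)$ or $(2,1,3,1,2)$. Theorem 1 (and $M=0$ for $(0,0)$) says that the answer is positive for every $d\in\mathcal D$.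

## Field extensions, and why the pentagon needs skew fields

Let $G\subseteq F$ be commutative fields with $[F:G]=n$, and $M={}_FF_G$. Then $d_0^M=n$ and $d_1^M=\dim{}_FF=1$. Next, $M(1)=\operatorname{Hom}_F(F,F)={}_GF_F$, so $d_2^M=\dim{}_GF=n$. The bimodule $M(2)=\operatorname{Hom}_G({}_GF,G)$ has $G$-dimension $n$, so it is one-dimensional over $F$ on the left. Since $(gf)(y)=f(yg)=f(y)g=(fg)(y)$ for $g\in G$, we get $M(2)\cong{}_FF_G=M$. So the sequence is $n,1,n,1,\dots$. The cases $n=1,2,3$ give $(1,1,1)$, $(2,1,2,1)$ and $(3,1,3,1,3,1)$, and passing to $M(1)$ gives the rotations. These are the trivial cases.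

Now consider the pentagon, $d=(2,1,3,1,2)$. If $d_1^M=1$, then $M=Fx$ and $xg=\sigma(g)x$ for a ring embedding $\sigma:G\to F$; so $M\cong{}_FF_G$ along $\sigma$. Then $d_0^M=\dim F_G$ and $d_2^M=\dim{}_GF$. We need an extension of division rings of right dimension $2$ and left dimension $3$, which commutative fields cannot provide. Moreover $d_3^M=1$ says that $\operatorname{Hom}_G({}_GF,G)$ must be one-dimensional over $F$. This case was settled by Schofield, who constructed division ring extensions with prescribed left and right dimensions. For a general $d$ the conditions run through all iterated duals.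

## Continuants and the vectors of a polygon

**Definition.** For integers $d_i,\dots,d_j$ the *continuant* is given by $K(d_i..d_j)=d_jK(d_i..d_{j-1})-K(d_i..d_{j-2})$, where $K(d_i..d_{i-1})=K(\emptyset)=1$ and $K(d_i..d_{i-2})=0$.

*Example.* $K(a)=a$, $K(a,b)=ab-1$, $K(a,b,c)=abc-a-c$. For $(2,1,3,1)$ the initial continuants are $2,1,1,0$.

With $X(a)=\begin{pmatrix}a&-1\\1&0\end{pmatrix}$, induction on $j$ gives
$$X(d_i)\cdots X(d_j)=\begin{pmatrix}K(d_i..d_j)&-K(d_i..d_{j-1})\\K(d_{i+1}..d_j)&-K(d_{i+1}..d_{j-1})\end{pmatrix},$$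
because multiplying a row $(x,-y)$ by $X(d_j)$ on the right gives $(d_jx-y,\,-x)$. Splitting off $X(d_i)$ on the left gives $K(d_i..d_j)=d_iK(d_{i+1}..d_j)-K(d_{i+2}..d_j)$. So the recursion works from either end, and by induction $K$ is invariant under reversal. Each $X(a)$ has determinant $1$, so for $i<j$
$$K(d_i..d_{j-1})\,K(d_{i+1}..d_j)-K(d_i..d_j)\,K(d_{i+1}..d_{j-1})=1.\tag{1}$$

**Lemma 1.** Let $(d_0,\dots,d_{m-1})\in\mathcal D$, $m\ge3$. Then $K(d_i..d_j)>0$ for $0\le i\le j\le m-2$ with $(i,j)\ne(0,m-2)$. Moreover $K(d_0..d_{m-2})=0$ and $K(d_1..d_{m-3})=d_{m-1}$.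

*Proof.* **Step 1.** The purpose is to attach a plane vector to each vertex. We claim that there are $u_0,\dots,u_{m-1}\in\mathbb Z^2$ with $\det(u_i,u_j)>0$ for $i<j$, with $\det(u_i,u_{i+1})=1$ for $0\le i\le m-2$ and $\det(u_0,u_{m-1})=1$, and with $u_{i-1}+u_{i+1}=d_iu_i$ for $0\le i\le m-1$, where $u_{-1}:=-u_{m-1}$ and $u_m:=-u_0$.

For $m=3$ take $(1,0),(1,1),(0,1)$. Let $m\ge4$. The $m$ sides are distributed over $m-2$ triangles, and no triangle has three of them, so at least two triangles have two sides. Hence at least two vertices lie in only one triangle. Two adjacent such vertices $j,j+1$ would both have the triangle $\{j-1,j,j+1\}=\{j,j+1,j+2\}$, which forces $m=3$. So two of them are non-adjacent. The vertices $0$ and $m-1$ are adjacent, so one of the two lies in $\{1,\dots,m-2\}$. Remove it; its neighbours' numbers drop by $1$, and by induction the smaller polygon has vectors. Insert $u=u_i+u_{i+1}$ between the neighbours $u_i,u_{i+1}$. Then $\det(u_i,u)=\det(u,u_{i+1})=1$, the other determinants involving $u$ are sums of positive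 numbers, the relation at $u$ is $u_i+u_{i+1}=1\cdot u$, and the relations at the neighbours change to $u_{i-1}+u=(d_i'+1)u_i$ and $u+u_{i+2}=(d'_{i+1}+1)u_{i+1}$. All conditions persist.

**Step 2.** The purpose is to read continuants as determinants. For $0\le i\le j\le m-2$ we have $K(d_i..d_j)=\det(u_{i-1},u_{j+1})$. Indeed $\det(u_{i-1},u_{i-1})=0$ and $\det(u_{i-1},u_i)=1$ (for $i=0$ this is $\det(-u_{m-1},u_0)=\det(u_0,u_{m-1})=1$), and $u_{j+1}=d_ju_j-u_{j-1}$ is the continuant recursion. For $i\ge1$ the determinant is positive. For $i=0$ it equals $\det(u_{j+1},u_{m-1})$, which is positive for $j<m-2$ and $0$ for $j=m-2$. Finally $u_{m-2}=u_0+d_{m-1}u_{m-1}$, so $K(d_1..d_{m-3})=\det(u_0,u_{m-2})=d_{m-1}$. $\square$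

*Example.* For $(2,1,3,1,2)$ the vectors are $(1,0),(2,1),(1,1),(1,2),(0,1)$, and $K(1,3)=2$ is the last entry.

## Semistable subspaces and kernels of evaluation

We shall pass from subspaces to kernels of evaluation maps, again and again. The dimensions then follow the continuant recursion, provided that the evaluation maps are surjective. The next notion guarantees this and reproduces itself.

**Definition.** Let $N$ be an $A$-$B$-bimodule over division rings, $W$ a left $B$-space of dimension $w$, $1\le w<\infty$, and $Y\subseteq N\otimes_BW$ a left $A$-subspace of finite dimension $y$. $Y$ is *semistable* in $N\otimes_BW$ if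
$$\dim_A\bigl(Y\cap(N\otimes V)\bigr)\cdot w\le y\cdot\dim V\qquad\text{for all left }B\text{-subspaces }V\subseteq W.$$

If $w=1$, every $Y$ is semistable. If $N\subseteq\tilde N$, semistability in $N\otimes W$ and in $\tilde N\otimes W$ agree, since $(N\otimes W)\cap(\tilde N\otimes V)=N\otimes V$ (take a basis of $W$ extending one of $V$).

*Example.* Let $A=B=k$ be a field. If $N=k$, then $Y\subseteq W$, and $V=Y$ shows that only $Y=0$ and $Y=W$ are semistable. If $N=k^2$, $w=2$ and $Y=kz$ is a line, the condition for the lines $V$ says that $z\notin k^2\otimes V$ for every line $V$, that is, $z$ is a tensor of rank $2$.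

**Lemma 2.** Let $C$ be an $A$-$B$-bimodule, $\dim C_B=a<\infty$, and $R=\operatorname{Hom}_B(C_B,B)$, a $B$-$A$-bimodule. Let $Y\subseteq C\otimes_BW$ be semistable with $y\ge1$. Then the evaluation $ev:R\otimes_AY\to W$, $f\otimes(c\otimes x)\mapsto f(c)x$, is surjective, and $Y'=\ker(ev)$ has $\dim_BY'=ay-w$ and is semistable in $R\otimes_AY$.

*Proof.* We compare a subspace of $Y$ with its evaluations. Let $V\subseteq Y$ be an $A$-subspace and $U=ev(R\otimes V)$. With dual bases $c_b$ of $C$ and $f_b$ of $R$, each $v\in V$ is $\sum_bc_b\otimes ev(f_b\otimes v)$. So $V\subseteq Y\cap(C\otimes U)$, and semistability gives $w\dim V\le y\dim U$. For $V=Y$ this gives $\dim U\ge w$, so $ev$ is surjective. Since $\dim_B(R\otimes_AY)=ay$, $\dim_BY'=ay-w$. For general $V$,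
$$\dim(Y'\cap(R\otimes V))=a\dim V-\dim U\le\Bigl(a-\frac wy\Bigr)\dim V=\frac{ay-w}{y}\dim V.\qquad\square$$

## The last entry and the periodicity are forced

**Lemma 3.** Let $M$ be a bimodule with $d_i^M=d_i$ finite and positive for $0\le i\le N$, $N\ge1$. Assume $K(d_i..d_j)>0$ for all proper subintervals of $[0,N]$ and $K(d_0..d_N)=0$. Then $d^M_{N+1}$ is finite and equals $K(d_1..d_{N-1})$.

*Proof.* Write $M_i=M(i)$, an $A_i$-$A_{i+1}$-bimodule, with $A_{i+2}=A_i$. For $1\le i\le N$, the right dual $\operatorname{Hom}_{A_{i+1}}((M_i)_{A_{i+1}},A_{i+1})$ is $M_{i-1}$, by biduality of finite-dimensional spaces. Put $M_{-1}=\operatorname{Hom}_{A_1}((M_0)_{A_1},A_1)$.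

**Step 1.** The purpose is to show that $\dim{}_{A_N}M_N$ is finite. Let $0\ne V\subseteq M_N$ be a left subspace of finite dimension $q$. Put $Y_{N+1}=A_{N+1}$ and $Y_N=V\subseteq M_N\otimes Y_{N+1}$, which is semistable because $\dim Y_{N+1}=1$. For $i=N,N-1,\dots,0$, as long as $Y_i\ne0$, let
$$Y_{i-1}=\ker\bigl(M_{i-1}\otimes_{A_i}Y_i\to Y_{i+1}\bigr).$$
By Lemma 2 with $C=M_i$, $R=M_{i-1}$, $W=Y_{i+1}$, $a=d_i$, these maps are surjective and each $Y_{i-1}$ is semistable in $M_{i-1}\otimes Y_i$. The left dimensions satisfy $w_{N+1}=1$, $w_N=q$, $w_{i-1}=d_iw_i-w_{i+1}$. Hence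
$$w_i=K(d_{i+1}..d_N)\,q-K(d_{i+1}..d_{N-1})\qquad(-1\le i\le N).$$
For $0\le i\le N$ the coefficient of $q$ is positive. So if $q$ is large enough, $w_0,\dots,w_N>0$, the procedure reaches $Y_{-1}$, and $\dim Y_{-1}=w_{-1}=0\cdot q-K(d_0..d_{N-1})<0$. This is impossible. So $q$ is bounded, and $d^M_{N+1}=\dim{}_{A_N}M_N$ is finite.

**Step 2.** The purpose is to find the exact value, by counting dimensions on the right as well. Take $V=M_N$, so $q=d^M_{N+1}\ge1$. Now all $Y_i$ are $A_i$-$A_{N+1}$-bimodules and the evaluations are bimodule maps. For $i\ge1$, $M_{i-1}\otimes_{A_i}Y_i\cong Y_i^{d_{i-1}}$ as right $A_{N+1}$-spaces. So the right dimensions satisfy $r_{N+1}=1$, $r_N=d_N$, $r_{i-1}=d_{i-1}r_i-r_{i+1}$, that is, $r_i=K(d_i..d_N)$. For $i\ge1$ this is positive, so $Y_i\ne0$ and the procedure continues down to $Y_0$. Since $r_0=K(d_0..d_N)=0$, $Y_0=0$. Hence $0=w_0=K(d_1..d_N)q-K(d_1..d_{N-1})$. By (1), $K(d_0..d_{N-1})K(d_1..d_N)=1$, so $K(d_1..d_N)=1$ and $q=K(d_1..d_{N-1})$. $\square$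

*Example.* For $(2,1,3,1)$, so $N=3$: $w_3=q$, $w_2=q-1$, $w_1=2q-3$, $w_0=q-2$, $w_{-1}=-1$. The last number forbids large $q$, and $w_0=0$ gives $q=2$.

We can now reduce Theorem 1 to a construction. Let $I=\{0,\dots,N\}$ with $1\le N<\infty$, or $I=\mathbb N$ (then $N=\infty$), and let $(d_i)_{i\in I}$ be positive integers with the following property.

(P) $K(d_i..d_j)>0$ for all $i\le j$ in $I$, except that, if $N<\infty$, only $K(d_0..d_N)\ge0$ is required.

**Theorem 3.** Under (P) there are division rings $F,G$ and a bimodule ${}_FM_G$ with $d_i^M=d_i$ for all $i\in I$.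

*Proof of Theorem 1 from Theorem 3.* **Step 1.** This step gives existence. Put $N=m-2\ge1$. By Lemma 1, $(d_0,\dots,d_{m-2})$ satisfies (P), so Theorem 3 gives $M$ with $d_i^M=d_i$ for $0\le i\le m-2$. By Lemma 1 the hypotheses of Lemma 3 hold, and $d^M_{m-1}=K(d_1..d_{m-3})=d_{m-1}$. So $d_m(M)=d$.

**Step 2.** This step gives periodicity. Let $M$ be any bimodule with $d_m(M)=d$. The bimodule $M(1)$ has $d_i^{M(1)}=d_{i+1}^M$, and the rotated sequence $(d_1,\dots,d_{m-1},d_0)$ is in $\mathcal D$. Lemmas 1 and 3, applied to $M(1)$ and this sequence, give $d^M_m=d_0$. Repeating this with $M(2),M(3),\dots$ gives $d^M_{i+m}=d^M_i$ for all $i$. By fact (i), $R_M$ has finite representation type. $\square$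

It remains to prove Theorem 3.

## Forcing one dimension at a time, and the bases that must survive

Suppose that $M$ is as wanted, with $M_i=M(i)$ an $A_i$-$A_{i+1}$-bimodule. On the right, $M_i$ is a space of columns of length $d_i$ over $A_{i+1}$. On the left, it is a space of rows of length $d_{i+1}$ over $A_i$, since its left dimension is $d_{i+1}$. So at each level $i$ we have columns of length $d_i$ and the dual rows of length $d_i$, and *the columns at level $i$ are the rows at level $i+1$*.

The natural attempt is to force one of these conditions at a time. Given an $A$-$B$-bimodule $N$ and left independent elements $n_1,\dots,n_e$, embed $A$ in a larger division ring $D$ and $N$ in a $D$-$B$-bimodule $R$ with left basis $n_1,\dots,n_e$. This makes the left dimension equal to $e$, but enlarging $A$ destroys what was arranged for the neighbouring dual. So one repairs the neighbours, again and again, and takes a union at the end.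

For the union to make sense, each return to a level must use the *same* basis as the previous visit. That basis was independent over the old division ring, and on a long trip the ring on the relevant side has grown meanwhile. Is the basis still independent? Here the attempt stops, and not for lack of skill. Take $(1,1,2)$. The construction below uses (P) only to prove that returning bases are independent. If this were automatic, there would be $M$ with $(d_0^M,d_1^M,d_2^M)=(1,1,2)$, but Lemma 3 says that $d_0^M=d_1^M=1$ forces $d_2^M=K(\emptyset)=1$.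

What gets past this point is to carry more than independence: on the way from level $\ell$ down to level $0$ we take kernels of evaluation maps and keep them semistable, and on the way back up semistability at one level yields independence *and* semistability at the next. For this, the enlargements must be made with control of ranks.

## Localizing a triangular ring with control of ranks

From here on $k$ is a fixed field. In the constructions all rings are $k$-algebras, all bimodules are $k$-central, and division rings embed unitally. An $A$-$B$-bimodule is also a $B^{op}$-$A^{op}$-bimodule.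

Let $A,B$ be division rings, $N$ an $A$-$B$-bimodule, $T=\begin{pmatrix}A&N\\0&B\end{pmatrix}$, with idempotents $e_1=e_{11}$, $e_2=e_{22}$. Then $e_1T=(A,N)$ and $e_2T=(0,B)$. A right submodule $J$ of $(e_1T)^{(X)}\oplus(e_2T)^{(Z)}$ is a pair of right subspaces $J_1\subseteq A^{(X)}$ and $J_2\subseteq N^{(X)}\oplus B^{(Z)}$ with $J_1N\subseteq J_2$. Since $J_1$ is a direct summand of $A^{(X)}$, the map $J_1\otimes_AN\to N^{(X)}$ is injective. So, choosing a complement of $J_1N$ in $J_2$, we get $J\cong(e_1T)^{(p)}\oplus(e_2T)^{(l)}$ with $p=\dim J_1$, $l=\dim_B(J_2/J_1N)$. In particular every projective right $T$-module is of this form, being a submodule of a free one. Fix $e\ge1$ and put $\rho(e_1T)=e$, $\rho(e_2T)=1$, so that for finitely generated $J$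
$$\rho(J)=ep+l.\tag{2}$$

We use three published facts. Recall that the coproduct $\coprod_{R_0}R_\lambda$ is the universal ring receiving maps from the $R_\lambda$ that agree on $R_0$. A semifir is a nonzero ring whose finitely generated right ideals are free of unique rank. A fir is a ring all of whose one-sided ideals are free of unique rank. The inner rank of a matrix over $E$ is the least $r$ such that the matrix, as a map of free modules, factors through $E^r$.

1. (Bergman, *Modules over coproducts of rings*, Trans. AMS 200 (1974); also Schofield, *Representations of Rings over Skew Fields*, Ch. 2.) Let $R_0$ be a finite product of matrix rings over division rings, $R_\lambda$ faithful $R_0$-rings, $R=\coprod_{R_0}R_\lambda$. A *standard* module is $\bigoplus_\lambda M_\lambda\otimes_{R_\lambda}R$ with arbitrary right $R_\lambda$-modules $M_\lambda$ ($\lambda=0$ allowed). Every submodule of a standard module is isomorphic to a standard module. Normal form: if $R_\lambda=R_0\oplus R_\lambda^\circ$ as $R_0$-bimodules, then $R$ is the direct sum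 of $R_0$ and of all alternating tensor words over $R_0$ in the $R_\lambda^\circ$.
2. (Cohn, *Free Ideal Rings and Localization in General Rings*, §7.5; Dicks–Sontag 1978.) A semifir $E$ has a universal field of fractions $D\supseteq E$, generated by $E$ as a division ring, and the inner rank over $E$ of every matrix equals its rank over $D$.
3. (Cohn.) A coproduct of division rings over a common division subring is a fir.

*Example.* $k[x]\amalg_kk[y]=k\langle x,y\rangle$, and with $xk[x]$, $yk[y]$ as complements of $k$ the normal form is the basis of words in $x,y$. For fact 2, let $E=k[x]$, $D=k(x)$: the image of a matrix over $E$ of rank $r$ is free of rank $r$, so the matrix factors through $E^r$.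

If $S$ is simple artinian and $e_2Se_2$ is a division ring, each finitely generated right $S$-module is some $(e_2S)^n$. Its rank is $n$, and the rank of a map is the rank of its image.

**Lemma 4.** There is a homomorphism of $k$-algebras $T\to S$, $S$ simple artinian, $k$ central in $S$, such that $D:=e_2Se_2$ is a division ring, $e_1S\cong(e_2S)^e$, and:

(a) if $\alpha:P'\to P$ is a map of finitely generated projective right $T$-modules and $\operatorname{rank}_S(\alpha\otimes S)\le r$, then there is a finitely generated submodule $P_0$ with $\alpha(P')\subseteq P_0\subseteq P$ and $\rho(P_0)\le r$.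

For every such $T\to S$ satisfying (a):

(b) $T\to S$ is injective; so $B\subseteq D$, and $N\subseteq C:=e_1Se_2$, an $A$-$D$-bimodule with $\dim C_D=e$;

(c) if $n_1,\dots,n_e\in N$ are right $B$-independent, they form a basis of $C_D$.

*Proof.* **Step 1.** We build a ring in which $e_1$ becomes $e$ copies of $e_2$. Let $R_0=k\times k$, embedded in $T$ by $e_1,e_2$ and in $L=M_{e+1}(k)$ by complementary diagonal idempotents of ranks $e$ and $1$. Let $R=T\amalg_{R_0}L$ and $Q=e_2R$. Already in $L$ one has $e_1L\cong(e_2L)^e$, so $e_1R\cong Q^e$, $R_R\cong Q^{e+1}$ and $R\cong M_{e+1}(E)$ with $E=\operatorname{End}(Q)$.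

**Step 2.** We describe $R$ over $T$. Modules over $R_0\otimes_kR_0=k^4$ are semisimple, so $T=R_0\oplus T^\circ$ and $L=R_0\oplus L^\circ$ as bimodules. In the normal form, collect the words containing at least one factor $L^\circ$: each has an inner part beginning and ending in $L^\circ$, with possibly a factor $T^\circ$ on either side. Let $X_n$ run through the alternating words beginning and ending in $L^\circ$. Then, as $T$-$T$-bimodules,
$$R=T\oplus R',\qquad R'=\bigoplus_nT\otimes_{R_0}X_n\otimes_{R_0}T.$$
So for every right $T$-module $Z$ we have $Z\otimes_TR=Z\oplus Z\otimes_TR'$ as right $T$-modules, and $Z\otimes_TR'=\bigoplus_n(Z\otimes_{R_0}X_n)\otimes_{R_0}T$ is a direct sum of copies of $e_1T,e_2T$, because right $R_0$-modules are sums of copies of $e_1R_0,e_2R_0$. In the same way ${}_TR$ is projective, hence flat.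

**Step 3.** We show that $Q^i\cong Q^j$ implies $i=j$. By facts 2 and 3, $A$ and $B$ embed over $k$ in a common division ring $\mathcal C$, the universal field of fractions of $A\amalg_kB$. The map $T\to A\times B\to M_{e+1}(\mathcal C)$, $(a,b)\mapsto\operatorname{diag}(a,\dots,a,b)$, agrees on $R_0$ with $L\subseteq M_{e+1}(\mathcal C)$, so it extends to $R$. Under the extension $Q$ induces the simple module $e_2M_{e+1}(\mathcal C)$. So $Q\ne0$, and $Q^i\cong Q^j$ gives $i=j$.

**Step 4.** We show that $E$ is a semifir. Let $J$ be a submodule of $R^n=R_0^n\otimes_{R_0}R$. By Bergman, $J\cong J_0\otimes_{R_0}R\oplus J_T\otimes_TR\oplus J_L\otimes_LR$. By Step 2, $J_T$ embeds $T$-linearly in $J_T\otimes_TR$, hence in $R^n$, which over $T$ is a direct sum of copies of $e_1T,e_2T$. So $J_T$ is itself such a sum, and $J_T\otimes_TR$ is a direct sum of copies of $e_1R\cong Q^e$ and $Q$. The module $J_0$ is a sum of copies of $e_1R_0,e_2R_0$, and $J_L$ a sum of copies of the simple module $e_2L$. So $J$ is a direct sum of copies of $Q$. By Morita equivalence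 every right ideal of $E$ is free, and by Step 3 ranks are unique. So $E$ is a semifir. Let $D_E$ be its universal field of fractions and $S=M_{e+1}(D_E)$. The idempotent $e_2\in R=\operatorname{End}(Q^{e+1})$ is the projection to one copy of $Q$, so $e_2Se_2=D_E$ and $e_1S\cong(e_2S)^e$. The centralizer of $k$ in $D_E$ is a division subring containing $E$, so it is $D_E$, and $k$ is central in $S$.

**Step 5.** We prove (a), pulling a factorization over $R$ back to $T$. Over $R$, $\alpha\otimes R$ is a map $Q^a\to Q^b$, that is, a matrix over $E$. Its inner rank is its rank over $D_E$, so it factors through $Q^{r'}$ with $r'\le r$. Let $J\subseteq P\otimes_TR$ be the image of $Q^{r'}$. By Step 4 it is a direct sum of copies of $Q$, finite since $J$ is finitely generated, so it is projective and a direct summand of $Q^{r'}$. The complement is also a sum of copies of $Q$. By Step 3, $J\cong Q^j$ with $j\le r'\le r$.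

Regard $P\subseteq P\otimes_TR$ and put $P_0=J\cap P\supseteq\alpha(P')$, $Z=P/P_0$. By flatness $P_0R\cong P_0\otimes_TR$, and $\bar J:=J/P_0R$ is a submodule of $(P\otimes_TR)/P_0R=Z\otimes_TR$. Moreover $\bar J\cap Z=0$: if $p\in P$ has image in $\bar J$, then $p\in J$, so $p\in P_0$. By Bergman $\bar J\cong\bar J_0\otimes R\oplus\bar J_T\otimes_TR\oplus\bar J_L\otimes_LR$. The $T$-linear projection $\bar J\to Z\otimes_TR'$ along $Z$ has kernel $\bar J\cap Z=0$. So $\bar J_T\subseteq\bar J$ embeds in $Z\otimes_TR'$, which is a direct sum of copies of $e_1T,e_2T$ by Step 2, and $\bar J_T$ is again such a sum. Hence $\bar J$ is a direct sum of copies of $Q$, it is projective, and $J\cong P_0\otimes_TR\oplus\bar J$. Write $P_0\cong(e_1T)^{(p)}\oplus(e_2T)^{(l)}$. Then $P_0\otimes_TR\cong Q^{(ep+l)}$ is a direct summand of $J\cong Q^j$ whose complement is a sum of copies of $Q$. So $p,l$ are finite, and $\rho(P_0)=ep+l\le j\le r$ by Step 3.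

**Step 6.** We deduce (b) and (c) from (a). For (b): the kernel of $T\to S$ is generated additively by elements of the $e_iTe_j$. A nonzero element of $e_iTe_j$ gives a nonzero map $\alpha:e_jT\to e_iT$. If it became $0$ in $S$, then $\rho(P_0)=0$ for some $P_0\supseteq\operatorname{im}\alpha$, so $P_0=0$, a contradiction. The rest follows from $e_1Se_2\cong\operatorname{Hom}_S(e_2S,e_1S)\cong D^e$. For (c): if the $n_b$ are not a basis of $C_D$, the map $(n_1,\dots,n_e):(e_2T)^e\to e_1T$ has $S$-rank $\le e-1$. So some $P_0=(J_1,J_2)\subseteq(A,N)$ contains all $n_b$ and $\rho(P_0)\le e-1$. By (2), $J_1=0$ and $\dim_BJ_2\le e-1$, which contradicts independence. $\square$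

**Definition.** Any $(D,C)=(e_2Se_2,e_1Se_2)$ arising from a $T\to S$ as in Lemma 4 with (a) is called a *right localization of $(A,N,B)$ of rank $e$*.

*Example.* Let $A=B=N=k$ and $e=1$, and let $T\subseteq S=M_2(k)$ be the upper triangular matrices. Then $(k,k)$ is a right localization of rank $1$. To check (a), let $P=(e_1T)^x\oplus(e_2T)^z$. The image of $\alpha\otimes S$ is given by a subspace $U\subseteq k^x\oplus k^z$ with $\dim U\le r$. Its intersection $P_0$ with $P$ has $J_2=U$ and $J_1=U\cap k^x$. So $p=\dim J_1$, $l=\dim U-p$ and $\rho(P_0)=\dim U\le r$.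

**Definition.** A *left localization of $(A,N,B)$ of rank $e$* is obtained in the same way from left modules. Put $\rho(Te_1)=1$, $\rho(Te_2)=e$. One has a $k$-algebra homomorphism $T\to S$, $S$ simple artinian with $k$ central in $S$, with $D:=e_1Se_1$ a division ring, $Se_2\cong(Se_1)^e$, and the analogue of (a) for maps of finitely generated projective left modules (the rank of $Se_1$ being $1$). The localization is $(D,R)$ with $R:=e_1Se_2$.

This is Lemma 4 for $T^{op}\cong\begin{pmatrix}B^{op}&N\\0&A^{op}\end{pmatrix}$, with $e_1$ and $e_2$ interchanged. So left localizations exist, $A\subseteq D$, and $N\subseteq R$, a $D$-$B$-bimodule with $\dim{}_DR=e$. Any $e$ left $A$-independent elements of $N$ form a left $D$-basis of $R$. Precisely: $(D,C)$ is a right localization of $(A,N,B)$ of rank $e$ if and only if $(D^{op},C)$ is a left localization of $(B^{op},N,A^{op})$ of rank $e$.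

In a left localization we also need the dual of $R$ inside $S$. The functor $e_1(-)$ is an equivalence from left $S$-modules to left $D$-modules, so $e_2Se_1=\operatorname{Hom}_S(Se_2,Se_1)$ is identified by multiplication with $\operatorname{Hom}_D({}_DR,D)$, as a $B$-$D$-bimodule. If $n_1,\dots,n_e$ is a left $D$-basis of $R$, the dual basis consists of $n_b^*\in e_2Se_1$ with $n_bn_c^*=\delta_{bc}e_1$. Also $\sum_bn_b^*n_b=e_2$: the element $s=e_2-\sum_bn_b^*n_b\in e_2Se_2$ satisfies $xs=0$ for all $x\in R=e_1Se_2$, so $e_1Ss=0$, hence $Ss=Se_1Ss=0$ and $s=0$.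

## How semistability passes through a localization

The first lemma says that a semistable subspace stays semistable when the *right* ring is enlarged. It will be used on the way down.

**Lemma 5.** Let $N\subseteq\tilde N$ be $A$-$B$-bimodules and $(D,C)$ a right localization of $(A,\tilde N,B)$ of rank $e$. If $Y\subseteq N\otimes_BW$ is semistable, $y\ge1$ and $ey\ge w$, then $Y$ is semistable in $C\otimes_D(D\otimes_BW)=C\otimes_BW\supseteq N\otimes_BW$.

*Proof.* **Step 1.** We turn a test subspace over $D$ into a rank bound. Let $W=B^w$ (rows), $V^+\subseteq D^w$ a left subspace of dimension $v$, $c=w-v$, $V^+=\{x:x\kappa=0\}$ with $\kappa\in D^{w\times c}$ of rank $c$. Then $C\otimes V^+=\{x\in C^w:x\kappa=0\}$. Let $Y_0=Y\cap(C\otimes V^+)$, $y_0=\dim_AY_0$, and let the rows of $\mathbf y\in N^{y_0\times w}$ be a basis of $Y_0$, so $\mathbf y\kappa=0$. If $y_0=0$, there is nothing to prove. The $T$-map $\mathbf y:(e_2T)^w\to(e_1T)^{y_0}$, with $T=\begin{pmatrix}A&\tilde N\\0&B\end{pmatrix}$, kills the $c$ independent columns of $\kappa$ over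 $S$, so its $S$-rank is at most $w-c=v$.

**Step 2.** We use (a) to find a test subspace over $B$. By Lemma 4(a) there is $P_0=(J_1,J_2)\subseteq(A^{y_0},\tilde N^{y_0})$ such that $J_2$ contains the columns of $\mathbf y$ and $ep+l\le v$, with $p,l$ as in (2). Choose $h\in A^{(y_0-p)\times y_0}$ of rank $y_0-p$ whose kernel on $A^{y_0}$ is $J_1$. On $\tilde N^{y_0}$ its kernel is $J_1\tilde N$. So $h$ embeds $J_2/J_1\tilde N$ in $\tilde N^{y_0-p}$, and the columns of $h\mathbf y$ span a right $B$-space of some dimension $c'\le l$. Hence for some $u\in GL_w(B)$ only the first $c'$ columns of $h\mathbf yu$ are nonzero. So the rows of $h\mathbf y=(h\mathbf yu)u^{-1}$ lie in $N\otimes V$, where $V$ is spanned by the first $c'$ rows of $u^{-1}$. These rows are $y_0-p$ left independent elements of $Y$.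

**Step 3.** We count. Semistability over $B$ gives $y_0-p\le\frac ywc'$. Since $\frac{ey}w\ge1$,
$$y_0\le\frac ywc'+p\le\frac yw(c'+ep)\le\frac yw(l+ep)\le\frac ywv.\qquad\square$$

The second lemma will be used on the way up. It goes in the direction opposite to Lemma 2: from a semistable kernel $\mathcal K$ it gets back the space of which it is the kernel, over bigger rings.

**Lemma 6.** Let $(D,R)$ be a left localization of $(A,N,B)$ of rank $e$, $n_1,\dots,n_e\in N$ left $A$-independent (hence a basis of ${}_DR$), $C=\operatorname{Hom}_D({}_DR,D)$ with dual basis $n_b^*$. Let $p,q\ge1$, $y_{ab}\in A^p$ (rows; $a\le q$, $b\le e$), and $y_a=\sum_bn_b^*y_{ab}\in C^p=C\otimes_DD^p$. Assume that $A^{eq}\to A^p$, $(c_{ab})\mapsto\sum c_{ab}y_{ab}$, is surjective and that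
$$\mathcal K=\Bigl\{\sum c_{ab}n_b\otimes\varepsilon_a:\ c_{ab}\in A,\ \sum c_{ab}y_{ab}=0\Bigr\}\subseteq N\otimes_BB^q,$$
which has dimension $eq-p$, is semistable. Then $y_1,\dots,y_q$ are left $B$-independent, and $\sum_aBy_a$ is semistable in $C\otimes_DD^p$.

*Proof.* **Step 1.** We reduce both claims to one inequality. Let $V^+\subseteq D^p$ be a left subspace of dimension $v^+$, possibly $0$, and let $y_0=\dim\{g\in B^q:\sum_ag_ay_a\in C\otimes V^+\}$. We show $py_0\le qv^+$. For $V^+=0$ this gives $y_0=0$, which is independence. Then, for general $V^+$, $y_0$ is the dimension of $(\sum By_a)\cap(C\otimes V^+)$, and the inequality is semistability.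

**Step 2.** We express the hypothesis on $V^+$ as a rank bound over $S$. Let the rows of $g\in B^{y_0\times q}$ be a basis of the space in Step 1, and let $\pi\in B^{q\times(q-y_0)}$ have rank $q-y_0$ with $g\pi=0$. Maps of left modules are written as right multiplications and composed from left to right. Let $n_q:(Te_1)^{eq}\to(Te_2)^q$ be $(t_{ab})\mapsto(\sum_bt_{ab}n_b)_a$, and $\tilde y:(Te_1)^{eq}\to(Te_1)^p$ be $(t_{ab})\mapsto\sum t_{ab}y_{ab}$. Over $S$, $n_q$ is invertible with inverse $(s_a)\mapsto(s_an_b^*)_{ab}$, because $n_bn_c^*=\delta_{bc}e_1$ and $\sum_bn_b^*n_b=e_2$. So $n_q^{-1}\tilde y:(Se_2)^q\to(Se_1)^p$ is $(s_a)\mapsto\sum_as_ay_a$, with $y_a\in(e_2Se_1)^p$. The rows of $gn_q^{-1}\tilde y$ lie in $C\otimes V^+$, so they have the form $x\omega$ with $x\in C^{v^+}$ and $\omega\in D^{v^+\times p}$ a matrix of basis rows of $V^+$. Hence $gn_q^{-1}\tilde y$ factors through $(Se_1)^{v^+}$ and has rank at most $v^+$.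

**Step 3.** We combine this with $\pi$ into a map over $T$. Let $\Xi=(n_q\pi,\tilde y):(Te_1)^{eq}\to(Te_2)^{q-y_0}\oplus(Te_1)^p$. Over $S$, composing with the isomorphism $n_q^{-1}$ gives $(\pi,n_q^{-1}\tilde y)$ on $(Se_2)^q$. The kernel of $\pi$ there is the image of $g$, as the sequence $B^{y_0}\to B^q\to B^{q-y_0}$ is split exact. The rank of $Se_2$ is $e$. So
$$\operatorname{rank}_S\Xi=\operatorname{rank}(\pi)+\operatorname{rank}(gn_q^{-1}\tilde y)\le e(q-y_0)+v^+.$$

**Step 4.** We apply (a) and find a test subspace for $\mathcal K$. By the left version of Lemma 4(a) there is a submodule $J=(J_1;J_2)\supseteq\operatorname{im}\Xi$, with $J_2\subseteq B^{q-y_0}$ and $NJ_2\subseteq J_1\subseteq N^{q-y_0}\oplus A^p$, such that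
$$ej+l\le e(q-y_0)+v^+,\qquad j=\dim J_2,\quad l=\dim_A(J_1/NJ_2).$$
Let $V\subseteq B^q$ be the preimage of $J_2$ under the surjection $\pi:B^q\to B^{q-y_0}$, so $v:=\dim V=y_0+j$. Since $N^{q-y_0}/NJ_2\cong N\otimes(B^q/V)$, the space $J_1/NJ_2$ contains the image of
$$A^{eq}\to N\otimes(B^q/V)\oplus A^p,\qquad c\mapsto\Bigl(\sum c_{ab}n_b\otimes\varepsilon_a,\ \sum c_{ab}y_{ab}\Bigr).$$
The kernel of this map is isomorphic to $\mathcal K\cap(N\otimes V)$, as the $n_b$ are left independent. So $l\ge eq-\dim(\mathcal K\cap(N\otimes V))$.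

**Step 5.** We count. From Step 4, $\dim(\mathcal K\cap(N\otimes V))\ge eq-l\ge ey_0+ej-v^+=ev-v^+$. By semistability of $\mathcal K$,
$$ev-v^+\le\dim(\mathcal K\cap(N\otimes V))\le\frac{eq-p}qv=ev-\frac pqv.$$
So $py_0\le pv\le qv^+$. $\square$

## Down the ladder to level zero and up again

We now isolate one excursion: from level $\ell$ down to $0$ (unprimed objects) and back up (primed objects). At level $i$ there are rows $R_i$ and columns $C_i$ of length $d_i$.

**Definition.** *Ladder data* consist of the following. Let $\ell\ge1$ and let $d_0,\dots,d_\ell$ be positive integers with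
$$K(d_i..d_\ell)>0\ (1\le i\le\ell),\qquad K(d_0..d_\ell)\ge0.\tag{3}$$
There are division rings $E_0,\dots,E_{\ell+1}$ with $E_{i+2}\subseteq E_i$, and $E'_{-1}=E_1$, $E'_0=E_0$, $E'_1,\dots,E'_{\ell-1}$ with $E'_{i-2}\subseteq E'_i$ for $1\le i\le\ell-1$. (So $E_i\subseteq E'_j$ whenever $i\equiv j\pmod2$.) Further:

- for $0\le i\le\ell$, an $E_i$-$E_{i+1}$-bimodule $R_i$ with left $E_i$-basis $\varepsilon^i_1,\dots,\varepsilon^i_{d_i}$, and $C_i=\operatorname{Hom}_{E_i}({}_{E_i}R_i,E_i)$, an $E_{i+1}$-$E_i$-bimodule, with the dual basis;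
- for $0\le i\le\ell-1$, an injective $E_{i+1}$-$E_{i+2}$-linear map $\gamma_i:R_{i+1}\to C_i$;
- for $0\le i\le\ell-1$, an $E'_{i-1}$-$E'_i$-bimodule $C_i'$ with a right $E_i'$-basis of $d_i$ elements, and an injective $E_{i+1}$-$E_i$-linear map $C_i\to C_i'$ taking the dual basis of $C_i$ to this basis; $C_0'=C_0$.

We regard $R_{i+1}\subseteq C_i\subseteq C_i'$. For $1\le i\le\ell$ let $n^{(i)}_b\in C'_{i-1}$ be the image of $\varepsilon^i_b\in R_i\subseteq C_{i-1}$. We assume two conditions, in which the inclusions of division rings are the given ones.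

(X1) For $0\le i\le\ell-1$, $(E_i,C_i)$ is a right localization of $(E_{i+1},\tilde N_i,E_{i+2})$ of rank $d_i$ for some bimodule $\tilde N_i$ with $R_{i+1}\subseteq\tilde N_i\subseteq C_i$.

(X2) For $1\le i\le\ell-1$, the $n^{(i)}_b$ ($b\le d_i$) are left $E'_{i-2}$-independent; there is a left localization $(E'_i,R'_i)$ of $(E'_{i-2},C'_{i-1},E'_{i-1})$ of rank $d_i$ such that $C'_i=\operatorname{Hom}_{E'_i}(R_i',E_i')$, and the given basis of $C'_i$ is dual to the basis $n^{(i)}_b$ of $R'_i$.

**Proposition 7.** For ladder data satisfying (X1) and (X2), the elements $n^{(\ell)}_1,\dots,n^{(\ell)}_{d_\ell}\in C'_{\ell-1}$ are left $E'_{\ell-2}$-independent.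

*Proof.* Let $w_i=K(d_{i+1}..d_\ell)$. So $w_\ell=1$, $w_{\ell-1}=d_\ell$, $w_{i-1}=d_iw_i-w_{i+1}$, and by (3) $w_i>0$ for $0\le i\le\ell$ and $w_{-1}\ge0$.

**Step 1 (descent).** The purpose is to produce semistable spaces at all levels over the unprimed rings. For $i=\ell-1,\dots,0$ we define a left $E_{i+2}$-space $W_i$ of dimension $w_{i+1}$ and a left $E_{i+1}$-subspace $Y_i\subseteq R_{i+1}\otimes_{E_{i+2}}W_i$ of dimension $w_i$ such that, with $W_i^+=E_i\otimes_{E_{i+2}}W_i$, $Y_i$ is semistable in $C_i\otimes_{E_i}W_i^+=C_i\otimes_{E_{i+2}}W_i$.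

For $i=\ell-1$ take $W_{\ell-1}=E_{\ell+1}$ and $Y_{\ell-1}=R_\ell$. This is semistable since $\dim W^+_{\ell-1}=1$.

Suppose $Y_i$ is given with $i\ge1$. The right dual of $C_i$ is $R_i$. By Lemma 2, $ev:R_i\otimes_{E_{i+1}}Y_i\to W_i^+$ is surjective. Put $W_{i-1}=Y_i$ and $Y_{i-1}=\ker(ev)\subseteq R_i\otimes_{E_{i+1}}W_{i-1}$. It is semistable there, of dimension $d_iw_i-w_{i+1}=w_{i-1}$. Now apply Lemma 5 with $A=E_i$, $B=E_{i+1}$, $N=R_i$, $\tilde N=\tilde N_{i-1}$, $(D,C)=(E_{i-1},C_{i-1})$ and rank $d_{i-1}$, which is allowed by (X1). The numerical conditions are $w_{i-1}\ge1$ and $d_{i-1}w_{i-1}-w_i=w_{i-2}\ge0$, and both hold. So $Y_{i-1}$ is semistable in $C_{i-1}\otimes W_{i-1}^+$.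

**Step 2 (the statement to be carried upward).** The purpose is to set up the induction over the primed rings. Let $W'_i=E'_i\otimes_{E_{i+2}}W_i$. Then $Y_i\subseteq C_i\otimes_{E_{i+2}}W_i\subseteq C_i'\otimes_{E_{i+2}}W_i=C_i'\otimes_{E_i'}W_i'$. Let $Y_i'=E'_{i-1}Y_i$ in there. The statement $(A_i)$, for $0\le i\le\ell-1$, is: an $E_{i+1}$-basis of $Y_i$ is left $E'_{i-1}$-independent, and $Y'_i$ is semistable in $C'_i\otimes_{E'_i}W'_i$. Since $E'_{-1}=E_1$, $E'_0=E_0$, $C'_0=C_0$, we have $Y_0'=Y_0$ and $W_0'=W_0^+$, so $(A_0)$ is the end of Step 1.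

**Step 3 (ascent).** The purpose is to prove $(A_{i-1})\Rightarrow(A_i)$ for $1\le i\le\ell-1$, using Lemma 6. Put $p=w_{i+1}$, $q=w_i$, both at least $1$. A basis of $W_i$ over $E_{i+2}$ identifies $W_i^+=E_i^p$ and $W_i'=E_i'^{\,p}$. Let $y_1,\dots,y_q$ be an $E_{i+1}$-basis of $Y_i=W_{i-1}$; it identifies $W'_{i-1}=E'_{i-1}\otimes_{E_{i+1}}Y_i$ with $E'^{\,q}_{i-1}$. In Lemma 6 take
$$A=E'_{i-2},\quad B=E'_{i-1},\quad N=C'_{i-1},\quad D=E'_i,\quad R=R'_i,\quad C=C'_i,\quad e=d_i,\quad n_b=n_b^{(i)},$$
which is a legitimate choice by (X2).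

Write $y_a\in C_i\otimes E_i^p$ in terms of the dual basis of $C_i$, with coordinates $y_{ab}\in E_i^p\subseteq A^p$ (recall $E_i\subseteq E'_{i-2}$). The dual basis of $C_i$ goes to the dual basis $n_b^*$ of $C_i'$, so $y_a=\sum_bn_b^*y_{ab}$ in $C_i'^{\,p}$. Also $ev(\varepsilon^i_b\otimes y_a)=y_{ab}$. So over $E_i$ the map $(c_{ab})\mapsto\sum c_{ab}y_{ab}$ is $ev:R_i\otimes_{E_{i+1}}Y_i\to W_i^+$, where $(c_{ab})$ corresponds to $\sum c_{ab}\varepsilon^i_b\otimes y_a$. It is surjective with kernel $Y_{i-1}$. Tensoring with $A$ over $E_i$, we see that over $A$ it is surjective and its kernel is spanned over $A$ by the kernel over $E_i$. The inclusion $R_i\otimes Y_i\to C'_{i-1}\otimes_{E'_{i-1}}W'_{i-1}$ sends $\varepsilon^i_b\otimes y_a$ to $n_b\otimes\varepsilon_a$. So the space $\mathcal K$ of Lemma 6 is $E'_{i-2}Y_{i-1}=Y'_{i-1}$, which is semistable in $C'_{i-1}\otimes W'_{i-1}$ by $(A_{i-1})$. Lemma 6 says that the $y_a$ are left $E'_{i-1}$-independent and that $Y_i'=\sum E'_{i-1}y_a$ is semistable in $C_i'\otimes W_i'$. This is $(A_i)$.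

**Step 4.** We read off the result at the top. $(A_{\ell-1})$ says that the basis $\varepsilon^\ell_b$ of $Y_{\ell-1}=R_\ell$ is left $E'_{\ell-2}$-independent in $C'_{\ell-1}\otimes W'_{\ell-1}=C'_{\ell-1}$. $\square$

*Example.* For $\ell=2$ and $(d_0,d_1,d_2)=(1,1,2)$, condition (3) fails, and so does the descent: $(w_2,w_1,w_0,w_{-1})=(1,2,1,-1)$. The space $Y_0$ is one-dimensional, $W_0^+$ is a plane over $E_0$, and $C_0$ is one-dimensional over $E_0$, spanned by some $c$. So $Y_0$ is spanned by an element $c\otimes x$ and lies in $C_0\otimes E_0x$. Since $1\cdot2>1\cdot1$, it is not semistable.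

## A walk over the levels

Let $(d_i)_{i\in I}$ satisfy (P). Let $k_0=0,k_1,k_2,\dots$ be the walk on $I$ with steps $\pm1$ that runs $0\to N_1\to0\to N_2\to0\to\cdots$ monotonically on each piece, with $N_j=\min(j,N)$. For $N=2$ it is $0,1,0,1,2,1,0,1,2,1,0,\dots$. Every level is visited infinitely often, and $k_t\equiv t\pmod2$. If $s<t$ are consecutive visits to level $k$, then between them the walk goes either straight down to $0$ and back (*left excursion*, $t=s+2k$, last step up), or straight up to some $n=N_j>k$ and back (*right excursion*, $t=s+2(n-k)$, last step down). First visits to levels $\ge1$ are made by up-steps.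

**Definition.** The *data of the walk* are division rings $D_t$ ($t\ge-1$) with $D_{t-2}\subseteq D_t$, and homomorphisms $\psi_t:D_{t-1}\to M_{d_{k_t}}(D_t)$ ($t\ge0$). Let $C_t$ and $R_t$ be the columns and the rows of length $d_{k_t}$ over $D_t$, with $D_{t-1}$ acting via $\psi_t$. So $C_t$ is a $D_{t-1}$-$D_t$-bimodule and $R_t$ a $D_t$-$D_{t-1}$-bimodule. They are dual to each other over $D_t$, and the standard bases are dual. For $t\ge1$ there are injective bimodule maps:

- for an up-step, $\beta_t:C_{t-1}\to R_t$, which is $D_{t-2}$-$D_{t-1}$-linear;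
- for a down-step, $\beta_t:R_{t-1}\to C_t$, which is $D_{t-1}$-$D_{t-2}$-linear.

For consecutive visits $s<t$ to the same level we require:

(W1) $\psi_t|_{D_{s-1}}=\psi_s$; thus $C_s\subseteq C_t$ and $R_s\subseteq R_t$ compatibly with the standard bases;

(W2) for a left excursion, $R_s\xrightarrow{\beta_{s+1}}C_{s+1}\subseteq C_{t-1}\xrightarrow{\beta_t}R_t$ is the inclusion;

(W2′) for a right excursion, $C_s\xrightarrow{\beta_{s+1}}R_{s+1}\subseteq R_{t-1}\xrightarrow{\beta_t}C_t$ is the inclusion.

In (W2) and (W2′), $s+1$ and $t-1$ are equal or consecutive visits to the adjacent level, so the middle inclusion comes from (W1).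

We construct the data inductively. The start is $D_{-1}=D_0=k$, with $\psi_0:k\to M_{d_0}(k)$ scalar.

**Step 1 (up-step to level $\ell=k_t$).** The purpose is to turn the columns $C_{t-1}$ at level $\ell-1$ into part of rows of length $d_\ell$ at level $\ell$. There are two cases.

If $\ell$ was visited before, let $s$ be the last visit; $s\to t$ is a left excursion. Put $\hat N=C_{t-1}$, and let $n_b\in C_{t-1}$ be the image of the standard basis vector $\varepsilon_b\in R_s$ under $R_s\xrightarrow{\beta_{s+1}}C_{s+1}\subseteq C_{t-1}$.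

**Claim I.** $n_1,\dots,n_{d_\ell}$ are left $D_{t-2}$-independent.

If $\ell$ was not visited before, put $\hat N=C_{t-1}\oplus(D_{t-2}\otimes_kD_{t-1})^{d_\ell}$ and let $n_b$ be $1\otimes1$ in the $b$-th summand. These are left $D_{t-2}$-independent.

In both cases let $(D_t,R_t)$ be a left localization of $(D_{t-2},\hat N,D_{t-1})$ of rank $d_\ell$. The $n_b$ form a left $D_t$-basis of $R_t$. We use it as the standard basis; the right action of $D_{t-1}$, $n_bg=\sum_{b'}\psi_t(g)_{bb'}n_{b'}$, defines $\psi_t$. Let $\beta_t$ be the inclusion $C_{t-1}\subseteq\hat N\subseteq R_t$.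

Check of (W1) for a non-first visit: let $g\in D_{s-1}$. In $R_s$ we have $\varepsilon_bg=\sum\psi_s(g)_{bb'}\varepsilon_{b'}$. The map $R_s\to C_{t-1}$ is $D_s$-$D_{s-1}$-linear, so $n_bg=\sum\psi_s(g)_{bb'}n_{b'}$ in $C_{t-1}$, hence in $R_t$. Comparing coefficients gives $\psi_t(g)=\psi_s(g)$. Check of (W2): the composite $R_s\to R_t$ is $D_s$-linear and sends $\varepsilon_b$ to $n_b$, the $b$-th standard basis vector of $R_t$.

**Step 2 (down-step to level $\ell=k_t$).** The purpose is to turn the rows $R_{t-1}$ at level $\ell+1$ into part of columns of length $d_\ell$ at level $\ell$. The level was visited before; let $s$ be the last visit, so $s\to t$ is a right excursion. Let $n_b\in R_{t-1}$ be the images of the standard basis of $C_s$ under $C_s\xrightarrow{\beta_{s+1}}R_{s+1}\subseteq R_{t-1}$.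

**Claim I′.** $n_1,\dots,n_{d_\ell}$ are right $D_{t-2}$-independent.

Let $(D_t,C_t)$ be a right localization of $(D_{t-1},R_{t-1},D_{t-2})$ of rank $d_\ell$, with the right $D_t$-basis $n_b$ of $C_t$ as standard basis; $gn_b=\sum_{b'}n_{b'}\psi_t(g)_{b'b}$ defines $\psi_t$. Let $\beta_t$ be the inclusion $R_{t-1}\subseteq C_t$. The map $C_s\to R_{t-1}$ is $D_{s-1}$-$D_s$-linear, so for $g\in D_{s-1}$ we get $gn_b=\sum n_{b'}\psi_s(g)_{b'b}$, which gives (W1). The composite $C_s\to C_t$ is right $D_s$-linear and preserves standard bases, which gives (W2′).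

*The shortest excursions.* If $t=s+2$, both claims are immediate: $n_b$ is the image of a basis under the injective map $\beta_{s+1}$, and $D_{t-2}=D_s$ has not changed. For longer excursions $D_{t-2}$ is larger than $D_s$ in general, and here Proposition 7 comes in.

*Proof of Claim I.* The purpose is to recognise the excursion as a ladder. Let $t$ be a non-first up-step to level $\ell\ge1$, and $s=t-2\ell$ the last visit. Everything at times $<t$ is constructed. Put
$$E_i=D_{s+\ell-i}\ (0\le i\le\ell+1),\qquad E'_i=D_{s+\ell+i}\ (-1\le i\le\ell-1).$$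
The walk is at level $i$ at time $\tau=s+\ell-i$ ($0\le i\le\ell$) and at time $\tau'=s+\ell+i$. Let $R_i:=R_\tau$ and $C_i:=C_\tau$ with standard bases. Let $\gamma_i:=\beta_\tau:R_{\tau-1}\to C_\tau$ for $0\le i\le\ell-1$; these $\tau$ are down-steps. Let $C'_i:=C_{\tau'}$ and $R_i':=R_{\tau'}$, with $C_\tau\subseteq C_{\tau'}$ from (W1). We check the conditions.

- (X1): at the down-step $\tau$, $(E_i,C_i)=(D_\tau,C_\tau)$ is by construction a right localization of $(D_{\tau-1},R_{\tau-1},D_{\tau-2})=(E_{i+1},R_{i+1},E_{i+2})$ of rank $d_i$; take $\tilde N_i=R_{i+1}$.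
- (X2): for $1\le i\le\ell-1$, $\tau'$ is a non-first up-step to level $i$ with last visit $\tau$. So $(D_{\tau'},R_{\tau'})$ is a left localization of $(D_{\tau'-2},C_{\tau'-1},D_{\tau'-1})=(E'_{i-2},C'_{i-1},E'_{i-1})$ of rank $d_i$. Its standard basis consists of the images $n^{(i)}_b$ of the standard basis of $R_\tau$ in $C_{\tau'-1}$, which are left independent by Claim I at time $\tau'<t$.
- (3): (P) gives $K(d_i..d_\ell)>0$ for $1\le i\le\ell$ and $K(d_0..d_\ell)\ge0$.

By Proposition 7 the images $n_b$ of the standard basis of $R_\ell=R_s$ in $C'_{\ell-1}=C_{t-1}$ are left independent over $E'_{\ell-2}=D_{t-2}$. $\square$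

*Proof of Claim I′.* The purpose is the same, but the ladder is read from the top level downwards and over opposite rings. Let $t$ be a down-step to level $\ell$, $s$ the last visit, $n$ the top of the right excursion, $\hat\ell=n-\ell\ge1$, $t=s+2\hat\ell$. We use Proposition 7 with $\hat\ell$ for $\ell$, $\hat d_i=d_{n-i}$ ($0\le i\le\hat\ell$) for $d_i$, and
$$E_i=D^{op}_{s+\hat\ell-i}\ (0\le i\le\hat\ell+1),\qquad E_i'=D^{op}_{s+\hat\ell+i}\ (-1\le i\le\hat\ell-1).$$
The walk is at level $n-i$ at the times $\tau=s+\hat\ell-i$ ($0\le i\le\hat\ell$) and $\tau'=s+\hat\ell+i$. The data are as follows.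

- $R_i:=C_\tau$, a $D_{\tau-1}$-$D_\tau$-bimodule, that is, an $E_i$-$E_{i+1}$-bimodule, with the standard basis of $\hat d_i$ elements, which is a left $E_i$-basis. Its dual over $E_i$ is $C_i:=R_\tau$, an $E_{i+1}$-$E_i$-bimodule, with the standard (dual) basis.
- $\gamma_i:=\beta_\tau:C_{\tau-1}\to R_\tau$ for $0\le i\le\hat\ell-1$; these $\tau$ are up-steps. It is $D_{\tau-2}$-$D_{\tau-1}$-linear, that is, $E_{i+1}$-$E_{i+2}$-linear.
- $C_i':=R_{\tau'}$ and $R_i':=C_{\tau'}$, with $R_\tau\subseteq R_{\tau'}$ from (W1); $C'_0=C_0$.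

We check the conditions.

- (X1): at the up-step $\tau$, $(D_\tau,R_\tau)$ is a left localization of $(D_{\tau-2},\hat N,D_{\tau-1})$ of rank $d_{n-i}=\hat d_i$ with $C_{\tau-1}\subseteq\hat N\subseteq R_\tau$. Passing to opposite rings, $(E_i,C_i)$ is a right localization of $(E_{i+1},\hat N,E_{i+2})$ of rank $\hat d_i$, and $R_{i+1}=C_{\tau-1}\subseteq\hat N=:\tilde N_i$. If $\tau$ is a first visit, $\hat N$ is strictly larger than $C_{\tau-1}$; this is why (X1) allows $\tilde N_i$.
- (X2): for $1\le i\le\hat\ell-1$, $\tau'$ is a down-step to level $n-i$ with last visit $\tau$, and $(D_{\tau'},C_{\tau'})$ is a right localization of $(D_{\tau'-1},R_{\tau'-1},D_{\tau'-2})$ of rank $\hat d_i$. So $(E_i',R_i')$ is a left localization of $(E'_{i-2},C'_{i-1},E'_{i-1})$ of rank $\hat d_i$. Its standard basis consists of the images of the standard basis of $R_i=C_\tau$ in $R_{\tau'-1}=C'_{i-1}$. These are right $D_{\tau'-2}$-independent, that is, left $E'_{i-2}$-independent, by Claim I′ at time $\tau'<t$.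
- (3): by reversal invariance $K(\hat d_i..\hat d_{\hat\ell})=K(d_\ell..d_{n-i})$. By (P) this is positive for $1\le i\le\hat\ell$, as $n-i<n\le N$, and it is $\ge0$ for $i=0$.

By Proposition 7 the images $n_b$ of the standard basis of $R_{\hat\ell}=C_s$ in $C'_{\hat\ell-1}=R_{t-1}$ are left independent over $E'_{\hat\ell-2}=D^{op}_{t-2}$, that is, right $D_{t-2}$-independent. $\square$

So the induction runs through all $t$.

## The limit bimodule

*End of the proof of Theorem 3.* **Step 1.** We take unions at each level. Let $G=\bigcup_{t\text{ even}}D_t$ and $F=\bigcup_{t\text{ odd}}D_t$, which are division rings, and let $A_i=F$ for $i$ even, $A_i=G$ for $i$ odd. Let $i\in I$. At visits $t$ to level $i$ one has $t\equiv i\pmod2$. By (W1), the union of the $C_t$ over these visits is an $A_i$-$A_{i+1}$-bimodule $M_i$, namely the columns of length $d_i$ over $A_{i+1}$; so $\dim(M_i)_{A_{i+1}}=d_i$. The union of the $R_t$ is an $A_{i+1}$-$A_i$-bimodule $R^{(i)}$ of left dimension $d_i$, and $M_i=\operatorname{Hom}_{A_{i+1}}({}_{A_{i+1}}R^{(i)},A_{i+1})$.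

**Step 2.** We show that the columns at level $i$ have become the rows at level $i+1$. Let $i,i+1\in I$. The steps crossing the edge $\{i,i+1\}$ alternate: up ($u$), down ($u'$), up ($u''$), and so on, which gives
$$C_{u-1}\xrightarrow{\beta_u}R_u\subseteq R_{u'-1}\xrightarrow{\beta_{u'}}C_{u'}\subseteq C_{u''-1}\xrightarrow{\beta_{u''}}R_{u''}\to\cdots.$$
Here $u-1<u'$ are consecutive visits to $i$ (right excursion), and $u'-1<u''$ are consecutive visits to $i+1$ (left excursion). By (W2′) the composite $C_{u-1}\to C_{u'}$ is the inclusion, and by (W2) the composite $R_{u'-1}\to R_{u''}$ is the inclusion. For $x\in C_{u-1}$ we get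
$$\beta_{u''}(x)=\beta_{u''}\beta_{u'}\beta_u(x)=\beta_u(x).$$
So the maps $\beta_u$ of the up-crossings are compatible. Every $C_t$ at level $i$ lies in some $C_{u-1}$, so they define an injective bimodule map $M_i\to R^{(i+1)}$. It is surjective, since $R_{u'-1}$ lies in the image of $\beta_{u''}$ and every $R_t$ at level $i+1$ lies in some $R_{u'-1}$. So $M_i\cong R^{(i+1)}$ as $A_i$-$A_{i+1}$-bimodules.

**Step 3.** We read off the duals. By Step 2, $\dim{}_{A_i}M_i=d_{i+1}<\infty$ and $\operatorname{Hom}_{A_i}({}_{A_i}M_i,A_i)\cong\operatorname{Hom}_{A_i}(R^{(i+1)},A_i)=M_{i+1}$. So for $M=M_0$ we have $M(i)\cong M_i$ and $d_i^M=d_i$ for all $i\in I$. $\square$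

With this, the proof of Theorem 1 is complete. The bimodule Artin problem has a positive answer for every $d\in\mathcal D$, in particular for every $d$ that is not a cyclic permutation of one of the five listed sequences.

## All sequences of positive integers that occur

Lemma 3 and Theorem 3 together describe all finite and infinite sequences of positive dimensions. This supplement is not needed for Theorem 1.

**Theorem 2.** Let $I=\{0,\dots,N\}$ or $I=\mathbb N$, and let $(d_i)_{i\in I}$ be positive integers. There is a bimodule $M$ with $d_i^M=d_i$ for all $i\in I$ if and only if either all continuants $K(d_i..d_j)$ ($i\le j$ in $I$) are positive, or there is $\delta\in\mathcal D$ of some length $m\ge3$ with $d_i=\delta_{i\bmod m}$ for all $i\in I$.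

We need a converse to Lemma 1.

**Lemma 8.** Let $e_0,\dots,e_N$ ($N\ge1$) be positive integers with $K>0$ on proper subintervals and $K(e_0..e_N)=0$. Then $(e_0,\dots,e_N,K(e_1..e_{N-1}))\in\mathcal D$.

*Proof.* Induction on $N$. For $N=1$, $e_0e_1=1$, and the sequence is $(1,1,1)$. Let $N\ge2$.

**Step 1.** We find a corner to cut off. Some $e_l=1$: if all $e_i\ge2$, then $K(e_0..e_j)-K(e_0..e_{j-1})\ge K(e_0..e_{j-1})-K(e_0..e_{j-2})\ge\dots\ge e_0-1>0$, so $K(e_0..e_j)$ increases with $j$ and $K(e_0..e_N)>0$, a contradiction.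

**Step 2.** We treat $0<l<N$. Here $e_{l\pm1}-1=K(1,e_{l\pm1})>0$, since two-term intervals are proper. Both $X(a)X(1)X(b)$ and $X(a-1)X(b-1)$ are equal to
$$\begin{pmatrix}(a-1)b-a&-(a-1)\\b-1&-1\end{pmatrix}.$$
So the sequence obtained by deleting $e_l$ and lowering $e_{l\pm1}$ by $1$ has total continuant $0$. Its continuants on proper intervals are continuants of the original sequence on proper intervals: an interval containing both lowered entries corresponds to the one with $e_l$ put back; an interval ending in $e_{l-1}-1$ corresponds to one ending in $e_l=1$, because $K(\dots,a,1)=K(\dots,a)-K(\dots)=K(\dots,a-1)$; similarly for intervals starting in $e_{l+1}-1$; other intervals are unchanged. By the same identities the last entry $K(e_1..e_{N-1})$ is unchanged, also when $l=1$ or $l=N-1$ (for $N=2$ it is $K(1)=1=K(\emptyset)$). By induction the shorter sequence together with this last entry is in $\mathcal D$. Gluing a triangle on the side between the two lowered entries gives the claim.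

**Step 3.** We treat the ends. Let $l=0$. Then $K(1,e_1..e_j)=K(e_1-1,e_2..e_j)$, so $e_1-1=K(1,e_1)>0$ and $(e_1-1,e_2,\dots,e_N)$ satisfies the hypotheses. By induction $(e_1-1,e_2,\dots,e_N,K(e_2..e_{N-1}))\in\mathcal D$. Gluing a triangle on the side between the last and the first entry gives $(1,e_1,\dots,e_N,K(e_2..e_{N-1})+1)\in\mathcal D$. Finally
$$K(e_1..e_{N-1})-K(e_2..e_{N-1})=K(e_1-1,e_2..e_{N-1})=K(e_0..e_{N-1})=1,$$
where the last equality is (1) with $K(e_0..e_N)=0$: the product $K(e_0..e_{N-1})K(e_1..e_N)$ of positive integers is $1$. The case $l=N$ follows by reversal. $\square$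

*Proof of Theorem 2.* **Step 1.** This step proves sufficiency. If all continuants are positive, apply Theorem 3; for $I=\{0\}$ take ${}_kk^{d_0}_k$. If $d_i=\delta_{i\bmod m}$, apply Theorem 1, including the periodicity.

**Step 2.** For necessity, we first locate a member of $\mathcal D$. Let $d_i^M=d_i>0$ for $i\in I$, and suppose that some continuant is $\le0$. Choose $[i,j]$ of minimal length with $K(d_i..d_j)\le0$; then $j>i$. By (1),
$$K(d_i..d_j)K(d_{i+1}..d_{j-1})=K(d_i..d_{j-1})K(d_{i+1}..d_j)-1\ge0,$$
and $K(d_{i+1}..d_{j-1})>0$, so $K(d_i..d_j)=0$. Put $m=j-i+2$. By Lemma 8, $\delta=(d_i,\dots,d_j,K(d_{i+1}..d_{j-1}))\in\mathcal D$.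

**Step 3.** We go forward from $i$. Lemma 3 for $M(i)$ gives $d^M_{j+1}=\delta_{m-1}$, so $d_m(M(i))=\delta$. By the periodicity in Theorem 1, $d^M_{l+m}=d^M_l$ for all $l\ge i$.

**Step 4.** We go backward from $i$ by dualising on the other side. If $i\ge1$, let $M'$ be $M(j-1)$ regarded as a bimodule over the opposite rings. The right dual of $M(l)$ is $M(l-1)$ for $l\ge1$, so $M'(l)$ is $M(j-1-l)$ over the opposite rings, for $0\le l\le j-1$. Hence $d_l^{M'}$ is the left dimension of $M(j-1-l)$, which is $d_{j-l}$, for $0\le l\le j-1$; and $d_j^{M'}$ is the right dimension of $M(0)$, which is $d_0$. So $d_l^{M'}=d_{j-l}$ for $0\le l\le j$. Lemma 3 for $M'$ and $(d_j,\dots,d_i)$ gives $d_{i-1}=K(d_{i+1}..d_{j-1})=\delta_{m-1}$. So $(d_{i-1},d_i,\dots,d_{j-1})$ consists of the first $m-1$ entries of a rotation of $\delta$, and by Lemma 1 it satisfies the same hypotheses as $(d_i,\dots,d_j)$. Repeat this down to index $0$. Then $(d_0,\dots,d_{m-2})$ consists of the first $m-1$ entries of a rotation $\delta'\in\mathcal D$ of $\delta$, and Step 3 with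 $i=0$ shows that $d^M$ is the $m$-periodic continuation of $\delta'$. So $d_i=\delta'_{i\bmod m}$ for all $i\in I$. $\square$
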